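# Middle binomial coefficients and the solid closure of $(p^2,x^2,y^2)$

Rings are commutative with identity, $p$ is a prime number, and $v$ is the $p$-adic valuation on $\mathbb Z$, with $v(0)=\infty$. In a ring, $p$ also denotes the image of the integer $p$.

## 1. Rows of Pascal's triangle with a divisible middle

Take $p=3$ and $n=2\cdot 3\cdot(3^3-1)=156$. The five middle entries $\binom{156}{i}$, $76\le i\le 80$, of row $156$ are all divisible by $27$. The proof in these notes turns on rows of this kind, $n=2p^K(p^L-1)$: an entire window around the middle, as wide as we like, is divisible by as high a power of $p$ as we like.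

The tool is Legendre's formula. For $0\le i\le n$,
$$v\binom ni=\sum_{j\ge1}\left(\left\lfloor \frac n{p^j}\right\rfloor-\left\lfloor \frac i{p^j}\right\rfloor-\left\lfloor \frac{n-i}{p^j}\right\rfloor\right).$$
Fix $j$ and let $n_0,i_0\in[0,p^j)$ be the remainders of $n,i$ modulo $p^j$. If $i_0\le n_0$, then $n-i$ has remainder $n_0-i_0$ and the $j$-th summand is $0$. If $i_0>n_0$, then $n-i$ has remainder $n_0-i_0+p^j$ and the summand is $1$. So
$$v\binom ni=\#\{\,j\ge1:\ (i\bmod p^j)>(n\bmod p^j)\,\}. \tag{1}$$
Only $j$ with $p^j\le n$ can count, so $v\binom ni\le\log_p n$ for $n\ge 1$. Keep this bound in mind: binomial coefficients are divisible by powers of $p$ only on a logarithmic scale.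

For $n=156$ and $p=3$, the remainders of $n$ modulo $9,27,81$ are $9-6,\ 27-6,\ 81-6$. For $i=78+e$ with $|e|<3$ the remainders are $9-3+e,\ 27-3+e,\ 81-3+e$, which are larger. This gives three contributions. The general statement is the same computation. We allow a center $\rho n$ other than $n/2$; the main theorem uses only $\rho=\frac12$.

**Lemma 1.** Let $\rho=g/h$ be a rational number in lowest terms with $0<\rho<1$, and let $t,N\ge1$. There are arbitrarily large $n$ with $p^N\mid n$ and $p^N\mid\binom ni$ for all integers $i$ with $|i-\rho n|<t$ (all such $i$ satisfy $0\le i\le n$).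

**Proof.** Choose $K\ge N$ with $p^K\ge t$, and $s\ge 1$ with $p^s>h$. Let $L\ge N+s$ be arbitrary and put $n=hp^K(p^L-1)$. Then $p^N\mid n$, and $n$ is as large as we like.

Let $|i-\rho n|<t$. Since $\rho n=gp^K(p^L-1)$ is an integer, $i=gp^K(p^L-1)+e$ with $e$ an integer and $|e|<t\le p^K$. As $g\ge1$ and $h-g\ge1$, both $gp^K(p^L-1)$ and $(h-g)p^K(p^L-1)$ are at least $p^K>|e|$, so $0\le i\le n$.

Let $K+s\le j\le K+L$. Then $p^j$ divides $p^{K+L}$, so $n\equiv-hp^K$ and $i\equiv -gp^K+e$ modulo $p^j$. Since $p^j\ge p^{K+s}>hp^K$, we get $n\bmod p^j=p^j-hp^K$. Moreover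
$$-hp^K\le-(g+1)p^K<-gp^K+e<0,$$
so $i\bmod p^j=p^j-gp^K+e>p^j-hp^K=n\bmod p^j$. By (1) each such $j$ contributes $1$, and there are $L-s+1\ge N$ of them. $\square$

Here is what these rows are for. Suppose that in some ring $S$ containing elements $x,y,a,b,c$ we have a relation $pxy=p^2a+x^2b+y^2c$. Move the last term to the left, so that $y(px-yc)=p^2a+x^2b$, and take $n$-th powers:
$$\sum_{k=0}^n\binom nk(px)^{n-k}(-c)^k\,y^{n+k}=\sum_{i=0}^n\binom ni p^{2(n-i)}x^{2i}a^{n-i}b^i. \tag{2}$$
On the right, the monomials $p^{2(n-i)}x^{2i}$ in which neither exponent is much larger than $n$ are those with $i$ close to $n/2$, and there the coefficient is a middle entry of row $n$. For well-chosen $n$, identity (2) will show that no *solid* algebra can contain such a relation. The next section explains that word and the question it answers.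

## 2. Solid algebras and solid closure

**Definition (solid algebra).** Let $R$ be Noetherian. An $R$-algebra $S$ is *solid* if $\operatorname{Hom}_R(S,R)\ne0$, that is, if there is a nonzero $R$-linear map $S\to R$.

A nonzero free $R$-algebra, such as $R[z]$ with $R\neq 0$, is solid. If $R$ is a domain and $0\ne a\in R$, then $R/aR$ is not solid, since the image of a map $R/aR\to R$ is killed by $a$. If $V$ is a discrete valuation ring with maximal ideal $pV$ and fraction field $F$, then $F$ is not solid over $V$: for $\varphi\colon F\to V$ linear and $z\in F$, $\varphi(z)=p^n\varphi(p^{-n}z)\in p^nV$ for all $n$, so $\varphi(z)=0$. Every non-solidity proof below ends in this way, with a value that is too divisible to be nonzero.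

We always normalize. If $\varphi(s_0)\ne0$, then $\psi(s):=\varphi(s_0s)$ is $R$-linear with $\psi(1)\ne0$. So **a solid $S$ has an $R$-linear $\psi\colon S\to R$ with $\psi(1)\neq0$.** For every ideal $\mathfrak q\subseteq R$ we have $\psi(\mathfrak qS)\subseteq\mathfrak q$, by linearity.

**Definition (solid closure).** If $B$ is a complete local domain and $I\subseteq B$ an ideal, then $u\in B$ lies in $I^\star$ if there is a solid $B$-algebra $S$ with $u\in IS$. For a general Noetherian ring $R$ and an ideal $I$, an element $u\in R$ lies in $I^\star$ if for every maximal ideal $\mathfrak m$ of $R$ and every minimal prime $Q$ of $\widehat{R_{\mathfrak m}}$, with $B=\widehat{R_{\mathfrak m}}/Q$, the image of $u$ in $B$ lies in the solid closure of $IB$ in the previous sense. The ideal $I$ is *solidly closed* if $I^\star=I$.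

Always $I\subseteq I^\star$, because each $B$ is a solid algebra over itself. The inclusion can be strict. Let $k$ be a field and $B=k[[z^2,z^3]]$, the power series in $z$ without linear term, and let $S=k[[z]]$. Multiplication by $z^2$ is a nonzero $B$-linear map $S\to B$, so $S$ is solid. Now $z^3=z^2\cdot z\in z^2S$, while $z^3\notin z^2B$ because $z\notin B$. So $(z^2)$ is not solidly closed in $B$.

Let $(V,pV)$ be a discrete valuation ring of mixed characteristic $p$: the fraction field has characteristic $0$, the maximal ideal is generated by the prime integer $p$, and the residue field has characteristic $p$. Let $x,y$ be indeterminates. The paper "Solid Closure" (https://dept.math.lsa.umich.edu/~hochster/sc.pdf) asks whether $(p^2,x^2,y^2)$ is solidly closed in $V[[x,y]]$, and likewise in $V[x,y]$.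

**Main Theorem.** The ideal $I=(p^2,x^2,y^2)$ is solidly closed in $V[[x,y]]$ and in $V[x,y]$, for every prime $p$ and every such $V$.

Membership in $I^\star$ is shown by exhibiting one $S$; exclusion must deal with all solid $S$ at once. The element that matters is $pxy$, and the heart of the matter is the following.

**Theorem A.** Let $R$ be a Noetherian local ring and $p,x,y$ a regular sequence in its maximal ideal, with $p$ a prime integer. If $S$ is a solid $R$-algebra, then $pxy\notin(p^2,x^2,y^2)S$.

## 3. Colon ideals, and the cases of one and two parameters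

We use one textbook fact: in a Noetherian local ring, a regular sequence in the maximal ideal stays regular when its members are permuted or replaced by positive powers.

**Lemma 2.** Let $(R,\mathfrak m)$ be a Noetherian local ring and $p,x,y\in\mathfrak m$ a regular sequence. Then $\bigcap_t(p^t,x^t,y^t)=0$, and for all $i,j,k\ge0$ and $t,t'\ge1$,
$$(p^{i+t'},x^{j+t},y^{k+t}):p^ix^jy^k=(p^{t'},x^t,y^t). \tag{3}$$

**Proof.** The intersection lies in $\bigcap_t\mathfrak m^t$, which is $0$ by Krull's intersection theorem. For (3), the inclusion $\supseteq$ is clear. Suppose $p^ir\in(p^{i+t'},x^m,y^l)$ with $m,l\ge1$. Then $p^i(r-p^{t'}s)\in(x^m,y^l)$ for some $s\in R$. Since $x^m,y^l,p$ is a regular sequence, $p^i$ is a nonzerodivisor modulo $(x^m,y^l)$, so $r-p^{t'}s\in(x^m,y^l)$ and $r\in(p^{t'},x^m,y^l)$. Hence $(p^{i+t'},x^m,y^l):p^i=(p^{t'},x^m,y^l)$. In the same way we strip $x^j$ and then $y^k$, since a colon by a product is an iterated colon. $\square$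

The same proof gives $(p^{n+t},x^{n+t}):p^nx^n=(p^t,x^t)$. Now let $S$ be solid over $R$ as in Theorem A, with $\psi$ normalized.

*One parameter: $p\notin p^2S$.* If $p=p^2a$, then substituting repeatedly gives $p=p^{n+1}a^n$ for all $n\ge 1$. So $p\,\psi(1)\in p^{n+1}R$, and $\psi(1)\in p^nR$ for all $n$. Thus $\psi(1)=0$, a contradiction.

*Two parameters: $px\notin(p^2,x^2)S$.* If $px=p^2a+x^2b$, then $x(p-xb)=p^2a$ and
$$\sum_{k=0}^n\binom nkp^{n-k}(-b)^kx^{n+k}=p^{2n}a^n .$$
Fix $t\ge 1$, let $n=p^{3t}$, and work modulo $(p^{n+t},x^{n+t})S$. The right side vanishes, since $2n\ge n+t$. Terms on the left with $k\ge t$ vanish. For $1\le k<t$ we have $\binom nk=\frac nk\binom{n-1}{k-1}$, so $v\binom nk\ge 3t-v(k)$ with $v(k)<k<t$. The exponent of $p$ in the term is therefore at least $n-k+3t-v(k)\ge n+t$, and the term vanishes. What remains is $(px)^n\in(p^{n+t},x^{n+t})S$. Applying $\psi$ gives $p^nx^n\psi(1)\in(p^{n+t},x^{n+t})$, so $\psi(1)\in(p^t,x^t)$ for all $t$. Again $\psi(1)=0$.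

So the aim with three parameters is to find, for each $t$, an $n$ with
$$(pxy)^n\in(p^{n+t},x^{n+t},y^{n+t})S. \tag{4}$$

## 4. Two expansions of a three-term relation, and the proof of Theorem A

**The trinomial expansion does not give (4).** Given $pxy=p^2a+x^2b+y^2c$, the first thing to try is to expand $(pxy)^n=(p^2a+x^2b+y^2c)^n$ and to place each term in $\mathfrak qS$, where $\mathfrak q=(p^{n+t},x^{n+t},y^{n+t})$. Look at $n=3m$ and the central term
$$\binom{3m}{m}\binom{2m}{m}\,p^{2m}x^{2m}y^{2m}a^mb^mc^m .$$
By (1) the integer coefficient has valuation at most $2\log_p(3m)$. So up to a factor prime to $p$ (a unit of $R$), the coefficient of $a^mb^mc^m$ is $p^{2m+\varepsilon}x^{2m}y^{2m}$ with $\varepsilon\le2\log_p(3m)$. For large $m$ all three exponents are below $n=3m$. By (3), $\mathfrak q:p^{2m+\varepsilon}x^{2m}y^{2m}$ is then contained in $(p,x,y)$, so it does not contain $1$, and the monomial is not in $\mathfrak q$. In the polynomial ring $R[a,b,c]$, where the terms are independent, this term is not in $\mathfrak qR[a,b,c]$. Term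 by term, the approach is dead: we would need about $n/3$ further factors of $p$, and a multinomial coefficient supplies only about $\log n$ of them.

**The rearranged expansion (2).** Moving $y^2c$ to the left, and keeping the factor $y$ outside, cures this. On the left of (2) every term already carries $y^n$, so only the terms with $k<t$ are in doubt, and these are handled by $v(n)$ as in the two-parameter case. On the right there are just two monomials to share $n$ factors, and the doubtful terms have $|2i-n|<t$. The width of this window does not depend on $n$, and each doubtful term lacks fewer than $2t$ factors of $p$. A binomial coefficient can supply a bounded number of factors.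

*A worked case.* Let $p=3$, $t=2$, $n=27$. On the left of (2), terms with $k\ge2$ lie in $y^{29}S$, and the term $k=1$ is $27(3x)^{26}(-c)y^{28}$, divisible by $3^{29}$. On the right, $i\ge15$ gives $x^{30}$ or better, and $i\le12$ gives $3^{30}$ or better. For $i=13$ and $i=14$ the coefficient is $\binom{27}{13}=20058300=27\cdot742900$, and the powers of $3$ already present are $3^{28}$ and $3^{26}$, so both terms are divisible by $3^{29}$. Hence $(3xy)^{27}\in(3^{29},x^{29},y^{29})S$ and $\psi(1)\in(9,x^2,y^2)$.

*Prime powers $n=p^K$ suffice for odd $p$ but not for $p=2$.* By (1), $\binom{p^K-1}{i-1}$ is prime to $p$, because $p^K-1$ has the maximal remainder $p^j-1$ modulo $p^j$ for $j\le K$, and both numbers are smaller than $p^j$ for $j>K$, with $i-1\le p^K-1$. So $v\binom{p^K}{i}=K-v(i)$ for $1\le i\le p^K-1$. If $p$ is odd and $|2i-p^K|<t\le p^K$, then $2i-p^K$ is odd, hence nonzero, and $v(i)=v(2i-p^K)\le\log_pt$. So the middle coefficients are as divisible as we like once $K$ is large. For $p=2$, however, $v\binom{2^K}{2^{K-1}}=1$. The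 term $i=n/2$ on the right of (2) is then an odd multiple of $2^{n+1}x^n(ab)^{n/2}$, and $2^{n+1}x^n\notin\mathfrak q$ as soon as $t\ge2$. The rows of Lemma 1 serve all primes at once.

**Proof of Theorem A.** Suppose $pxy=p^2a+x^2b+y^2c$ with $a,b,c\in S$. Fix $t\ge1$.

**Step 1: choose the row.** Apply Lemma 1 with $\rho=\frac12$ and $N=3t$. This gives $n$ with $v(n)\ge3t$ and $v\binom ni\ge3t\ge2t$ whenever $|i-\frac n2|<t$, in particular whenever $|2i-n|<t$. Put $\mathfrak q=(p^{n+t},x^{n+t},y^{n+t})$ and use identity (2).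

**Step 2: reduce the left side of (2) to $(pxy)^n$ modulo $\mathfrak qS$.** Terms with $k\ge t$ lie in $y^{n+t}S$. For $1\le k<t$, the identity $\binom nk=\frac nk\binom{n-1}{k-1}$ gives $v\binom nk\ge v(n)-v(k)\ge3t-v(k)$, and $v(k)<k<t$. The term is divisible by $p$ to the power $n-k+3t-v(k)\ge n+t$. Only the term $k=0$ is left, which is $(px)^ny^n$.

**Step 3: show that the right side of (2) is in $\mathfrak qS$.** If $2i\ge n+t$, the term lies in $x^{n+t}S$. If $2(n-i)\ge n+t$, it lies in $p^{n+t}S$. Otherwise $2i<n+t$ and $2i>n-t$, so $|2i-n|<t$ and $p^{2t}\mid\binom ni$. Also $2(n-i)>n-t$, so the total exponent of $p$ exceeds $n-t+2t=n+t$, and the term lies in $p^{n+t}S$.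

**Step 4: apply the linear map.** By Steps 2 and 3, $(pxy)^n\in\mathfrak qS$, which is (4). Choose $\psi\in\operatorname{Hom}_R(S,R)$ with $\psi(1)\ne0$. Then $(pxy)^n\psi(1)=\psi((pxy)^n)\in\mathfrak q$, and (3) with $i=j=k=n$ and $t'=t$ gives $\psi(1)\in(p^t,x^t,y^t)$. The map $\psi$ was chosen independently of $t$, and $t$ was arbitrary, so $\psi(1)=0$ by Lemma 2. This is a contradiction. $\square$

## 5. From $pxy$ to every element: proof of the Main Theorem

Theorem A excludes one element, $pxy$. The next lemma says that this is enough, because every nonzero ideal modulo $I$ contains the top monomial. We state it for general exponents, since Section 8 needs them.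

**Lemma 3.** Let $(B,\mathfrak n)$ be a regular local ring of dimension $3$ with $\mathfrak n=(p,x,y)$, let $\alpha,\beta,\gamma\ge1$, and put $I=(p^\alpha,x^\beta,y^\gamma)$ and $\sigma=p^{\alpha-1}x^{\beta-1}y^{\gamma-1}$. Then $\sigma\notin I$, and if $u\in B\setminus I$, then $\sigma\in uB+I$.

**Proof.** Recall that $p,x,y$ is a regular sequence in $B$. By (3), $I:\sigma=(p,x,y)$, so $\sigma\notin I$.

**Step 1: write $u$ modulo $I$ as a sum of monomials with coefficients $0$ or unit.** Let $U\subset B$ consist of $0$ and one unit lifting each nonzero residue class, so that each element of $B$ is an element of $U$ plus an element of $\mathfrak n$. We claim that for each $d\ge0$ there are $\varepsilon_\mu\in U$ with $u-\sum_{\deg\mu<d}\varepsilon_\mu\mu\in\mathfrak n^d$, where $\mu$ runs over monomials $p^ix^jy^k$ of degree $i+j+k<d$. For $d=0$ the sum is empty. Given the claim for $d$, the difference is $\sum_{\deg\mu=d}b_\mu\mu$ with $b_\mu\in B$. Write $b_\mu=\varepsilon_\mu+c_\mu$ with $\varepsilon_\mu\in U$ and $c_\mu\in\mathfrak n$. Then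 $\sum_{\deg\mu=d} c_\mu\mu\in\mathfrak n^{d+1}$, which is the claim for $d+1$.

Take $d=\alpha+\beta+\gamma-2$. A monomial with exponents below $\alpha,\beta,\gamma$ has degree at most $\alpha+\beta+\gamma-3$, so $\mathfrak n^d\subseteq I$. Dropping the monomials that lie in $I$ because some exponent is too large, we get
$$u\equiv\sum_{0\le i<\alpha,\ 0\le j<\beta,\ 0\le k<\gamma}\varepsilon_{ijk}\,p^ix^jy^k\pmod I,\qquad \varepsilon_{ijk}\in U .$$

**Step 2: isolate one term.** As $u\notin I$, some $\varepsilon_{ijk}$ is a unit; take one with $i+j+k$ minimal. Multiply by $p^{\alpha-1-i}x^{\beta-1-j}y^{\gamma-1-k}$. The term with index $(i',j',k')$ falls into $I$ unless $i'\le i$, $j'\le j$ and $k'\le k$. If these hold and $(i',j',k')\ne(i,j,k)$, then $i'+j'+k'<i+j+k$, so $\varepsilon_{i'j'k'}=0$ by minimality. Only the chosen term survives: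
$$u\,p^{\alpha-1-i}x^{\beta-1-j}y^{\gamma-1-k}\equiv\varepsilon_{ijk}\,\sigma\pmod I,$$
with $\varepsilon_{ijk}$ a unit. So $\sigma\in uB+I$. $\square$

**Proof of the Main Theorem.** Let $R$ be $V[[x,y]]$ or $V[x,y]$, let $\mathfrak m=(p,x,y)$ and $I=(p^2,x^2,y^2)$.

**Step 1: the local ring at $\mathfrak m$.** $R$ is Noetherian, and $R/\mathfrak m=V/pV$ is a field, so $\mathfrak m$ is maximal. The chain of primes $0\subset(p)\subset(p,x)\subset(p,x,y)$ shows that $\mathfrak m$ has height at least $3$, and by Krull's height theorem it has height exactly $3$. So $R_{\mathfrak m}$ is a regular local ring of dimension $3$ with maximal ideal generated by $p,x,y$. Its completion $B=\widehat{R_{\mathfrak m}}$ is a complete regular local ring of dimension $3$ with maximal ideal $(p,x,y)B$. It is a domain, its only minimal prime is $0$, and $p,x,y$ is a regular sequence in $B$.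

**Step 2: an element $u\in I^\star$ lies in $IB$.** The definition, applied to the maximal ideal $\mathfrak m$ and the minimal prime $Q=0$ of $B$, gives a solid $B$-algebra $S$ with $u\in IS$. If $u\notin IB$, then $pxy\in uB+IB$ by Lemma 3 with $\alpha=\beta=\gamma=2$, so $pxy\in IS$. This contradicts Theorem A for the ring $B$.

**Step 3: descend to $R$.** By faithful flatness of $R_{\mathfrak m}\to B$ we have $IB\cap R_{\mathfrak m}=IR_{\mathfrak m}$, so the image of $u$ lies in $IR_{\mathfrak m}$. Thus $wu\in I$ for some $w\in R\setminus\mathfrak m$. Since $\mathfrak m^4\subseteq I\subseteq\mathfrak m$, every prime containing $I$ is $\mathfrak m$, so $R/I$ is local with maximal ideal $\mathfrak m/I$ and $w$ is a unit modulo $I$. Hence $u\in I$. With $I\subseteq I^\star$ from Section 2, $I^\star=I$. $\square$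

In Sections 6 and 7, $(R,\mathfrak m)$ is a Noetherian local ring and $p,x,y\in\mathfrak m$ is a regular sequence, with $p$ a prime integer.

## 6. Windows off the center: general exponents

Nothing forces the exponents in (2) to be $1$ and $2$. Theorem A is the case $A=B=C=1$, $\alpha=\beta=\gamma=2$ of the following.

**Theorem B.** Let $0\le A<\alpha$, $0\le B<\beta$, $0\le C<\gamma$ be integers with
$$\frac A\alpha+\frac B\beta\le1 .$$
If $S$ is solid over $R$, then $p^Ax^By^C\notin(p^\alpha,x^\beta,y^\gamma)S$. (There is no condition on $C/\gamma$, and $x,y$ may be interchanged.)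

**Proof.** The interchange is allowed because $p,y,x$ is again a regular sequence. Suppose $p^Ax^By^C=p^\alpha a+x^\beta b+y^\gamma c$ in $S$. Then
$$y^{Cn}\left(p^Ax^B-y^{\gamma-C}c\right)^n=(p^\alpha a+x^\beta b)^n. \tag{5}$$
Fix $t\ge1$ and put $\mathfrak q=(p^{An+t},x^{Bn+t},y^{Cn+t})$.

**Step 1: the left side of (5) is $(p^Ax^By^C)^n$ modulo $\mathfrak qS$ if $v(n)\ge(A+2)t$.** The $k$-th term is $\binom nk(p^Ax^B)^{n-k}(-c)^ky^{Cn+(\gamma-C)k}$. Since $\gamma-C\ge1$, it lies in $y^{Cn+t}S$ for $k\ge t$. For $1\le k<t$ it is divisible by $p$ to the power $A(n-k)+v(n)-v(k)$. As $Ak+v(k)+t\le At+t+t\le v(n)$, this power is at least $An+t$. The term $k=0$ is $(p^Ax^B)^ny^{Cn}$.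

**Step 2: locate the doubtful terms on the right.** The $i$-th term is $\binom nip^{\alpha(n-i)}x^{\beta i}a^{n-i}b^i$. It is in $\mathfrak qS$ unless
$$\beta i<Bn+t\quad\text{and}\quad\alpha(n-i)<An+t. \tag{6}$$
Under (6), $i<\frac{Bn+t}{\beta}$ gives
$$\alpha(n-i)>\alpha n\left(1-\frac B\beta\right)-\frac{\alpha t}\beta\ge An-\alpha t,$$
using $1-\frac B\beta\ge\frac A\alpha$ and $\beta\ge1$. So a doubtful term is in $p^{An+t}S$ as soon as $v\binom ni\ge(\alpha+1)t$.

**Step 3: choose $n$.** Condition (6) forces
$$n\left(1-\frac A\alpha\right)-\frac t\alpha<i<n\,\frac B\beta+\frac t\beta .$$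
If $\frac A\alpha+\frac B\beta<1$, this is impossible for large $n$, because it implies $n\left(1-\frac A\alpha-\frac B\beta\right)<\frac t\alpha+\frac t\beta$. Take $n=p^K$ with $K$ large, in particular $K\ge(A+2)t$. If $\frac A\alpha+\frac B\beta=1$, put $\rho=\frac B\beta=1-\frac A\alpha$. Then $0<\rho$ since $A<\alpha$, and $\rho<1$ since $B<\beta$. Now (6) forces $|i-\rho n|<t$, and Lemma 1 with $N=(\alpha+1)t\ge(A+2)t$ supplies an $n$ for which both divisibility conditions hold.

**Step 4: conclude.** In both cases $(p^Ax^By^C)^n\in\mathfrak qS$. For $\psi$ with $\psi(1)\neq0$ we get $p^{An}x^{Bn}y^{Cn}\psi(1)\in\mathfrak q$, so $\psi(1)\in(p^t,x^t,y^t)$ by (3). This holds for all $t$, so $\psi(1)=0$, a contradiction. $\square$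

## 7. A determinant of binomial coefficients, and the ideals $(p^\alpha,x^2,y^2)$ for odd $p$

**Theorem C.** Let $p$ be odd and $0\le A<\alpha$. If $S$ is solid over $R$, then $p^Axy\notin(p^\alpha,x^2,y^2)S$.

Theorem B does not reach all of these. Take $A=2$, $\alpha=3$, so that $\frac23+\frac12>1$. In (5) with $B=C=1$ and $\beta=\gamma=2$, the doubtful $i$ fill the long interval $\frac n3-\frac t3<i<\frac n2+\frac t2$. Near its right end the exponent of $p$ in $p^{3(n-i)}$ is about $\frac{3n}2$, while $2n$ is needed, and the coefficient supplies at most $\log_pn$.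

So we isolate $p$ instead. With $X=xy-p^{\alpha-A}a$ the relation $p^Axy=p^\alpha a+x^2b+y^2c$ becomes
$$p^AX=x^2b+y^2c, \tag{7}$$
and
$$p^{An}X^n=\sum_i\binom ni(x^2b)^i(y^2c)^{n-i}.$$
Modulo $(x^{n+t},y^{n+t})$ only a window of width independent of $n$ matters, as before. But the left side already carries $p^{An}$, and a divisible $\binom ni$ is of no use unless the window terms are themselves divisible by nearly $p^{An}$. After applying $\psi$ they are, and here is why. There are finitely many window terms, and multiplying the $r$-th power of (7), for $r$ slightly less than $n$, by various monomials gives equally many linear equations for them, with right sides divisible by $p^{Ar}$. The coefficient determinant has a product formula, which shows that its valuation is bounded as $n$ grows.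

In the smallest case $t=1$, $n=p^N+p^M$, the window is the single index $i=n/2$. With $r=p^M-1$ the one equation has coefficient $\binom{r}{r/2}$, which is prime to $p$: modulo $p^j$ with $j\le M$ the remainders of $r/2$ and $r$ are $\frac{p^j-1}2$ and $p^j-1$, and for $j>M$ both numbers are their own remainders.

**Lemma 4 (MacMahon's determinant).** For integers $m\ge1$ and $a,b\ge m$,
$$\det\left[\binom{a+b}{a-i+j}\right]_{0\le i,j<m}=\prod_{l=0}^{m-1}\frac{(a+b+l)!\;l!}{(a+l)!\,(b+l)!}.$$

For example, $m=a=b=2$ gives $\det\begin{pmatrix}6&4\\4&6\end{pmatrix}=20=6\cdot\frac{10}3$.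

**Proof.** The entry is $\frac{(a+b)!}{(a-i+j)!\,(b+i-j)!}$. Pull $\frac{(a+b)!}{(a+j)!\,(b+m-1-j)!}$ out of column $j$. What remains in position $(i,j)$ is
$$\frac{(a+j)!}{(a+j-i)!}\cdot\frac{(b-j+m-1)!}{(b-j+i)!}=P_i(j),\qquad P_i(Z)=\prod_{s=0}^{i-1}(a+Z-s)\prod_{s=i+1}^{m-1}(b-Z+s).$$
Each $P_i$ has degree $m-1$ in $Z$. Writing $P_i(Z)=\sum_{k<m}c_{ik}Z^k$, we have for any points $Z_0,\dots,Z_{m-1}$
$$\det[P_i(Z_j)]=\det[c_{ik}]\cdot\prod_{i<j}(Z_j-Z_i)$$
by Vandermonde. This depends only on the differences of the points, so it has the same value for $Z_j=j$ and for $Z_j=j-a$. For $Z_j=j-a$ the entry is $\prod_{s<i}(j-s)\prod_{s=i+1}^{m-1}(a+b-j+s)$. It is $0$ when $j<i$ (the factor $s=j$), so the matrix is triangular, and its diagonal entry is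
$$i!\prod_{s=i+1}^{m-1}(a+b-i+s)=\frac{i!\,(a+b+m-1-i)!}{(a+b)!}.$$
Multiplying the diagonal entries by the column factors gives
$$\prod_{j}\frac{(a+b)!}{(a+j)!\,(b+m-1-j)!}\ \prod_i\frac{i!\,(a+b+m-1-i)!}{(a+b)!},$$
in which the $m$ factors $(a+b)!$ cancel. Reindexing by $l=m-1-j$ in the factors $(b+m-1-j)!$, and by $l=m-1-i$ in the factors $(a+b+m-1-i)!$, gives the product stated. $\square$

**Proof of Theorem C.** If $A=0$, use Theorem B with $B=C=1$ and $\beta=\gamma=2$, since $0+\frac12\le1$. Let $A\ge1$ and suppose $p^Axy=p^\alpha a+x^2b+y^2c$ in $S$. Let $X=xy-p^{\alpha-A}a$, so that (7) holds. Let $\psi\in\operatorname{Hom}_R(S,R)$ with $\psi(1)\ne0$.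

**Step 1: set up the window.** Fix $t\ge1$. Let $\tau\ge0$ be the largest integer with $2\tau<t$. Fix $N\ge t$ with $p^N>2\tau$, and fix $s\ge1$ with $\frac{p^s-1}2\ge2\tau$. Let $M>N+s$ be large and put
$$n=p^N+p^M,\quad h=\frac n2,\quad r=p^M-1-4\tau,\quad D=n-r=p^N+1+4\tau .$$
As $p$ is odd, $n,r,D$ are even. Also $D\ge2\tau$, and $D$ does not depend on $M$. Let $\mathfrak q=(x^{n+t},y^{n+t})R$ and
$$E_i=\psi\left((x^2b)^i(y^2c)^{n-i}\right)=x^{2i}y^{2(n-i)}\psi(b^ic^{n-i}).$$
Then $E_i\in\mathfrak q$ unless $2i<n+t$ and $2(n-i)<n+t$, that is, unless $i=h+e$ with $2|e|<t$, that is, with $|e|\le\tau$.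

**Step 2: the window coefficients of row $n$ satisfy $v\binom n{h+e}\ge M-N$ for $|e|\le\tau$.** Let $N<j\le M$. Then $n\bmod p^j=p^N$. Put $i=h+e$. Then $2i=n+2e\equiv p^N+2e\pmod{p^j}$. The number $p^N+2e$ is odd, and $0<p^N+2e<2p^N<p^j$, because $2|e|\le2\tau<p^N$ and $p\ge3$. So $w=\frac{p^N+2e+p^j}2$ is an integer with $0\le w<p^j$ and $2w\equiv2i\pmod{p^j}$. As $2$ is invertible modulo $p^j$, $i\bmod p^j=w$. Now $w>\frac{p^j}2\ge\frac{3p^N}2>p^N$. By (1), each of the $M-N$ values of $j$ contributes $1$.

**Step 3: a linear system for the window terms.** Let $-\tau\le\kappa\le\tau$. The exponents $\frac D2\pm\kappa$ are nonnegative, and by (7)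
$$p^{Ar}X^r(x^2b)^{D/2+\kappa}(y^2c)^{D/2-\kappa}=(x^2b+y^2c)^r(x^2b)^{D/2+\kappa}(y^2c)^{D/2-\kappa}.$$
Expand the right side and apply $\psi$. The term with $(x^2b)^m$ from the $r$-th power yields $\binom rmE_i$ with $i=m+\frac D2+\kappa$. Since $h=\frac r2+\frac D2$, writing $i=h+e$ means $m=\frac r2+e-\kappa$. Dropping the $E_i$ that lie in $\mathfrak q$, we get
$$\sum_{e=-\tau}^{\tau}\binom r{\frac r2+e-\kappa}E_{h+e}\in p^{Ar}R+\mathfrak q\qquad(-\tau\le\kappa\le\tau). \tag{8}$$

**Step 4: the determinant of (8) has valuation at most $\delta:=(2\tau+1)s$.** Index rows by $\kappa+\tau$ and columns by $e+\tau$. The matrix is that of Lemma 4 with $a=b=\frac r2$ and $m=2\tau+1$ (and $\frac r2\ge m$ for $M$ large). So its determinant is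
$$\Delta=\prod_{l=0}^{2\tau}\frac{(r+l)!\,l!}{\left(\frac r2+l\right)!^2}=\prod_{l=0}^{2\tau}\binom{r+2l}{\frac r2+l}\Big/\binom{r+2l}l .$$
Hence $v(\Delta)\le\sum_{l}v\binom{2g_l}{g_l}$ with
$$g_l=\frac r2+l=\frac{p^M-1}2-f,\qquad f=2\tau-l,\quad 0\le f\le2\tau .$$
By Legendre, $v\binom{2g}{g}$ counts the $j$ for which $2(g\bmod p^j)\ge p^j$. If $s\le j\le M$, then $\frac{p^M-1}2=\frac{p^j-1}2+p^j\,\frac{p^{M-j}-1}2$, and $\frac{p^j-1}2-f\ge\frac{p^s-1}2-2\tau\ge0$. So $g_l\bmod p^j=\frac{p^j-1}2-f<\frac{p^j}2$, and $j$ does not count. If $j>M$, then $2g_l<p^j$, and $j$ does not count. Only $j<s$ can count, so each $l$ contributes at most $s$ and $v(\Delta)\le(2\tau+1)s=\delta$. In particular $\Delta\ne0$.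

**Step 5: solve the system.** We show that, for $M$ large,
$$E_{h+e}\in p^{Ar-\delta}R+\mathfrak q\qquad(|e|\le\tau). \tag{9}$$
Multiplying (8) by the adjugate matrix gives $\Delta E_{h+e}\in p^{Ar}R+\mathfrak q$. Integers prime to $p$ are units in $R$, because $R$ is local and $p\in\mathfrak m$. So $p^{v(\Delta)}E_{h+e}$, and hence $p^\delta E_{h+e}$, lies in $p^{Ar}R+\mathfrak q$. As $A\ge1$, we have $Ar\ge\delta$ for $M$ large. Then $p^\delta(E_{h+e}-p^{Ar-\delta}z)\in\mathfrak q$ for some $z\in R$. Since $x^{n+t},y^{n+t},p$ is a regular sequence, $p$ is a nonzerodivisor modulo $\mathfrak q$, and (9) follows.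

**Step 6: bounded loss against unbounded gain.** By (7), $p^{An}\psi(X^n)=\sum_i\binom niE_i$. Outside the window $E_i\in\mathfrak q$; inside we use Step 2 and (9). So
$$p^{An}\psi(X^n)\in p^{M-N+Ar-\delta}R+\mathfrak q,\qquad M-N+Ar-\delta=An+(M-N-AD-\delta).$$
Since $N,D,\delta$ do not depend on $M$, the number $M-N-AD-\delta$ is at least $N+1$ for $M$ large. Canceling $p^{An}$ modulo $\mathfrak q$, where $p$ is a nonzerodivisor, gives
$$\psi(X^n)\in p^{N+1}R+\mathfrak q. \tag{10}$$

**Step 7: replace $X$ by $xy$.** In any ring, $u\equiv w\pmod{p^k}$ with $k\ge1$ implies $u^p\equiv w^p\pmod{p^{k+1}}$: for $u=w+p^kz$, the terms of $(w+p^kz)^p$ after $w^p$ are $p\,w^{p-1}p^kz$ and multiples of $p^{2k}$, and $2k\ge k+1$. Since $\alpha-A\ge1$, $X\equiv xy\pmod{pS}$. Raising to the $p$-th power $N$ times gives $X^{p^N}\equiv(xy)^{p^N}\pmod{p^{N+1}S}$. As $p^N\mid n$, also $X^n\equiv(xy)^n\pmod{p^{N+1}S}$. Apply $\psi$ and use (10):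
$$(xy)^n\psi(1)\in(p^{N+1},x^{n+t},y^{n+t})R .$$
By (3) with $i=0$, $t'=N+1$, $j=k=n$, we get $\psi(1)\in(p^{N+1},x^t,y^t)\subseteq(p^t,x^t,y^t)$, since $N\ge t$. As $t$ was arbitrary, $\psi(1)=0$, a contradiction. $\square$

## 8. Double annihilators and further solidly closed ideals

To pass from parameter ideals to larger ideals we use duality in the Artinian ring $B/I$.

**Lemma 5.** Let $(\Lambda,\mathfrak n_\Lambda,k)$ be an Artinian local ring whose socle $0:\mathfrak n_\Lambda$ is a one-dimensional $k$-vector space. Then $0:(0:J)=J$ for every ideal $J$ of $\Lambda$.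

**Proof.** Let $\ell$ denote length. If $J\subset J'$ are ideals with $J'/J\cong k$, then sending $z\in(0:J)$ to multiplication by $z$ on $J'$ defines a map $(0:J)\to\operatorname{Hom}_\Lambda(J'/J,\Lambda)\cong 0:\mathfrak n_\Lambda\cong k$ with kernel $(0:J')$. So $\ell(0:J)-\ell(0:J')\le1$. Along a composition series of ideals from $0$ to $\Lambda$ through $J$ there are $\ell(\Lambda)$ steps, and the annihilators drop from $\Lambda$ to $0$, by $\ell(\Lambda)$ in total. So each drop is exactly $1$, and $\ell(0:J)=\ell(\Lambda)-\ell(J)$. Applying this twice, $\ell(0:(0:J))=\ell(J)$. Since $J\subseteq0:(0:J)$, equality holds. $\square$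

For $B$ and $I=(p^\alpha,x^\beta,y^\gamma)$ as in Lemma 3, $\Lambda=B/I$ satisfies the hypothesis: it is Artinian, since a power of $\mathfrak n$ lies in $I$. It has nonzero socle, and for a nonzero socle element $w$ the ideal $w\Lambda=kw$ contains the nonzero image of $\sigma$, so the socle is $k\sigma$. Hence for every ideal $J'\supseteq I$ of $B$,
$$I:(I:J')=J'. \tag{11}$$

**Corollary.** Let $(R,\mathfrak m)$ be a regular local ring of dimension $3$ with $\mathfrak m=(p,x,y)$, for example $V[[x,y]]$.

1. $(p^\alpha,x^\beta,y^\gamma)$ is solidly closed if some exponent is $1$; or if $\alpha=2$ and $2\in\{\beta,\gamma\}$; or if $p$ is odd and $\beta=\gamma=2$. In particular, for odd $p$ it is closed whenever at least two exponents are $\le2$.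
2. Every ideal $J$ of $R$ containing $p$, or $x$, or $y$, or $(p^2,x^2)$, or $(p^2,y^2)$, or (if $p$ is odd) $(x^2,y^2)$, is solidly closed. In particular, every ideal containing $(p^2,x^2,y^2)$ is solidly closed.

**Proof.**

**Step 1: reduce to the completion.** $B=\widehat R$ is a complete regular local domain of dimension $3$ with maximal ideal generated by $p,x,y$. The only maximal ideal of $R$ is $\mathfrak m$ and the only minimal prime of $B$ is $0$, so $u\in R$ lies in $J^\star$ exactly when it lies in $(JB)^\star$. If $(JB)^\star=JB$, then $J^\star=JB\cap R=J$ by faithful flatness. So we may work in $B$, with the ideals $IB$ and $JB$, which we write as $I$ and $J$.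

**Step 2: part 1.** Suppose $u\in I^\star\setminus I$ for $I=(p^\alpha,x^\beta,y^\gamma)$, and let $S$ be a solid $B$-algebra with $u\in IS$. By Lemma 3, $\sigma=p^{\alpha-1}x^{\beta-1}y^{\gamma-1}\in uB+I$, so $\sigma\in IS$. We check that this contradicts a theorem in each case. The condition $\frac{\alpha-1}\alpha+\frac{\beta-1}\beta\le1$ is equivalent to $\frac1\alpha+\frac1\beta\ge1$, that is, to $1\in\{\alpha,\beta\}$ or $\alpha=\beta=2$. In these cases Theorem B applies with $(A,B,C)=(\alpha-1,\beta-1,\gamma-1)$. Interchanging $x$ and $y$, Theorem B applies when $\gamma=1$ or $\alpha=\gamma=2$. If $p$ is odd and $\beta=\gamma=2$, Theorem C applies with $A=\alpha-1$. For the last sentence of part 1: if two exponents are at most $2$, then either one of them is $1$, or both are $2$, and then the pair is $(\alpha,\beta)$, $(\alpha,\gamma)$ or $(\beta,\gamma)$, all covered for odd $p$.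

**Step 3: if $I$ is as in part 1 and $J'\supseteq I$, then $J'$ is solidly closed.** Let $u\in J'S$ with $S$ solid over $B$. For $w\in I:J'$ we have $uw\in wJ'S\subseteq IS$, so $uw\in I^\star=I$. Hence $u\in I:(I:J')=J'$ by (11).

**Step 4: part 2.** For $k\ge2$, let $I_k$ be $(p,x^k,y^k)$, $(p^k,x,y^k)$, $(p^k,x^k,y)$, $(p^2,x^2,y^k)$, $(p^2,x^k,y^2)$ or $(p^k,x^2,y^2)$, according to which of the six conditions $J$ satisfies, in the order listed. Each $I_k$ is as in part 1 (the last one for odd $p$), so $J+I_k$ is solidly closed by Step 3. If $\mathfrak n$ is the maximal ideal of $B$, then $I_k\subseteq J+\mathfrak n^k$, so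
$$J\subseteq\bigcap_k(J+I_k)\subseteq\bigcap_k(J+\mathfrak n^k)=J,$$
where the last equality is Krull's intersection theorem in $B/J$. Solid closure preserves inclusions, by its definition, so $J^\star\subseteq(J+I_k)^\star=J+I_k$ for every $k$, and $J^\star\subseteq J$. An ideal containing $(p^2,x^2,y^2)$ contains $(p^2,x^2)$, which gives the last sentence. $\square$

These arguments do not decide whether the remaining ideals $(p^\alpha,x^\beta,y^\gamma)$ are solidly closed, namely those with no exponent $1$ that part 1 does not cover. Examples are $(p^3,x^3,y^3)$ for all $p$, and $(p^3,x^2,y^2)$ when $p=2$.
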